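\title{The fractional parts of $\xi(p/q)^n$ leave every arc of length $1/p$}

\begin{abstract}
Let $p>q\ge 2$ be coprime integers. We prove that for every real $\xi\neq 0$ no tail of the sequence $\xi(p/q)^n$ lies, modulo $1$, in a closed arc of length $1/p$. In particular, for every $s\in[0,1-\frac1p]$ there is no $\xi>0$ with $s\le\{\xi(p/q)^n\}<s+\frac1p$ for all $n\ge0$, whatever the size of $p$ relative to $q^2$. An orbit trapped in such an arc produces integers $u_n$ for which $qu_{n+1}-pu_n$ is a Sturmian sequence, and this is excluded by the $p$-adic Subspace Theorem. For $q=2$ and odd $p\ge5$, arcs of length $\frac1{p-2}$ do contain full orbits.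
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\{t\}=t-\lfloor t\rfloor$ be the fractional part of a real number $t$, and let $p>q\ge2$ be coprime integers. For an interval $[s,s+t)\subset[0,1)$ put
\[
Z_{p/q}(s,s+t)=\bigl\{\xi>0:\ s\le\{\xi(p/q)^n\}<s+t\ \text{ for all integers } n\ge0\bigr\}.
\]
This is the set of starting points whose orbit under multiplication by $p/q$ stays, modulo $1$, in a window of length $t$. If the multiplier were an integer $p$, the fractional parts would evolve on their own by $x\mapsto\{px\}$, and the window would only restrict the base-$p$ digits of $\xi$; for instance, $[0,\frac1p)$ forces all digits after the point to vanish and is never left by the orbit of an integer. For $q\ge2$ the next fractional part depends also on the integer part modulo $q$. A condition of size, the window, then has to be compatible with a condition of divisibility at every step. A long window leaves room for this and a short one does not, and we want to know what happens at length $\frac1p$.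

Bugeaud showed that the set of $s\in[0,1-\frac1p]$ for which $Z_{p/q}(s,s+\frac1p)$ is empty has full Lebesgue measure in $[0,1-\frac1p]$. Dubickas showed that $Z_{p/q}(s,s+\frac1p)$ is empty for every $s\in[0,1-\frac1p]$ whenever $1<q<p<q^2$; in particular $Z_{3/2}(s,s+\frac13)$ is empty for each $s\in[0,\frac23]$. Coprimality excludes $p=q^2$, so the remaining case is $p>q^2$, which is posed as an open problem in \cite{CR}:

\begin{quote}
\emph{Is $Z_{p/q}(s,s+\frac1p)$ empty for all coprime $p,q$ with $q\ge2$ and $p>q^2$, and for every $s\in[0,1-\frac1p]$?}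
\end{quote}

The answer is yes. We prove a stronger statement, with no condition relating $p$ and $q^2$, and without using the two results just quoted.

\begin{theorem}\label{thm:arc}
Let $p>q\ge2$ be coprime integers, let $\xi\ne0$ be real and let $s\in\mathbb R$. Then there are infinitely many $n\ge0$ with $\xi(p/q)^n\notin[s,s+\frac1p]+\mathbb Z$.
\end{theorem}

Thus no tail of the orbit lies in a closed arc of length $\frac1p$ of $\mathbb R/\mathbb Z$; arcs through $0$ and negative $\xi$ are allowed. An element of $Z_{p/q}(s,s+\frac1p)$ would be a nonzero $\xi$ whose whole orbit lies in such an arc, so we obtain: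

\begin{corollary}\label{cor:answer}
For all coprime $p>q\ge2$, in particular for $p>q^2$, and for every $s\in[0,1-\frac1p]$, the set $Z_{p/q}(s,s+\frac1p)$ is empty.
\end{corollary}

None of the hypotheses of Theorem~\ref{thm:arc} can simply be dropped. The arc $[0,\frac1p]$ contains the orbit of $\xi=0$; it contains the orbit of $\xi=1$ if $q=1$ or if $(p,q)=(4,2)$; and it contains a tail of the orbit of $\xi=1$ if $p<q$.

Behind Theorem~\ref{thm:arc} is a statement about integer sequences. A sequence of integers $(a_n)$ is \emph{balanced} if any two blocks of consecutive terms of the same length have sums differing by at most $1$.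

\begin{theorem}\label{thm:balanced}
Let $p>q\ge2$ be coprime, let $(u_n)_{n\ge0}$ be integers and put $a_n=qu_{n+1}-pu_n$. If $(a_n)$ is balanced from some index on, then $(u_n)$ is eventually periodic.
\end{theorem}

In the other direction, long enough arcs contain full orbits.

\begin{theorem}\label{thm:long}
Let $p>q\ge2$ be coprime, let $m$ be an integer and put $I=[\frac m{p-q},\frac{m+q-1}{p-q}]$. For every sufficiently large integer $u_0$ there is $\xi\in u_0+I$, $\xi>0$, with $\xi(p/q)^n\in I+\mathbb Z$ for all $n\ge0$.
\end{theorem}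

For $q=2$ and odd $p\ge5$ the interval $I$ has length $\frac1{p-2}<1$. So for $q=2$ the constant $\frac1p$ in Theorem~\ref{thm:arc} cannot be raised to $\frac1{p-2}$.

The proof runs as follows. Section~\ref{sec:carries} introduces the integers $a_n$ and proves Theorem~\ref{thm:long}. Section~\ref{sec:balance} deduces Theorem~\ref{thm:arc} from Theorem~\ref{thm:balanced}, and Section~\ref{sec:sturm} reduces Theorem~\ref{thm:balanced} to the case of Sturmian $(a_n)$, Proposition~\ref{prop:key}. Section~\ref{sec:shift} turns a counterexample to that proposition into integers with very sparse $q$-adic expansions. For $p/q=3/2$ divisibility alone then gives a contradiction (Section~\ref{sec:threehalves}); in general the Subspace Theorem does (Section~\ref{sec:subspace}). Throughout, $p>q\ge2$ are coprime and $\beta=q/p\in(0,1)$.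

\section{Carries}\label{sec:carries}

Write $\xi(p/q)^n=u_n+x_n$ with $u_n\in\mathbb Z$ and $x_n$ real. From $p(u_n+x_n)=q(u_{n+1}+x_{n+1})$ we get
\begin{equation}\label{eq:carry}
a_n:=qu_{n+1}-pu_n=px_n-qx_{n+1}.
\end{equation}
We call the integers $a_n$ the \emph{carries}. They are what passes between the two parts of the orbit. The right side of \eqref{eq:carry} bounds their size: if all $x_n$ lie in an interval of length $t$, the carries lie in an interval of length $(p+q)t$. The left side prescribes their residue: $a_n\equiv-pu_n\pmod q$. Conversely, an integer sequence with bounded carries comes from an orbit.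

\begin{lemma}\label{lem:series}
Let $(u_n)_{n\ge0}$ be integers such that $a_n=qu_{n+1}-pu_n$ satisfies $A\le a_n\le B$ for all $n$. Put
\[
x_n=\frac1p\sum_{k\ge0}a_{n+k}\beta^k .
\]
Then $\frac A{p-q}\le x_n\le\frac B{p-q}$, and $\xi:=u_0+x_0$ satisfies $\xi(p/q)^n=u_n+x_n$ for all $n\ge0$.
\end{lemma}

\begin{proof}
The bounds follow from $\frac1p\sum_{k\ge0}\beta^k=\frac1{p-q}$. Splitting off the term $k=0$ gives $px_n=a_n+\beta\cdot px_{n+1}=a_n+qx_{n+1}$. Hence $p(u_n+x_n)=(pu_n+a_n)+qx_{n+1}=q(u_{n+1}+x_{n+1})$.
\end{proof}

If $q$ consecutive integers are allowed as carries, the congruence can always be met.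

\begin{proof}[Proof of Theorem~\ref{thm:long}]
Given $u_0$, define recursively $a_n$ as the unique element of $\{m,\dots,m+q-1\}$ with $pu_n+a_n\equiv0\pmod q$, and $u_{n+1}=(pu_n+a_n)/q\in\mathbb Z$. Lemma~\ref{lem:series} gives $x_n\in I$ and $\xi=u_0+x_0$ with $\xi(p/q)^n=u_n+x_n\in I+\mathbb Z$. If $u_0>-\frac m{p-q}$, then $\xi>0$.
\end{proof}

\begin{example}\label{ex:parity}
Let $q=2$, $p$ odd and $m=0$. The recursion is $u_{n+1}=\lceil pu_n/2\rceil$, and $a_n\in\{0,1\}$ is the parity of $u_n$. For $u_0\ge1$ the sequence $(u_n)$ is strictly increasing, so Theorem~\ref{thm:balanced} says that no tail of the sequence of parities is balanced.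
\end{example}

At the other extreme only one carry is allowed. Take the window $[0,\frac1p)$ and $x_n=\{\xi(p/q)^n\}$. Then $a_n=px_n-qx_{n+1}\in(-\beta,1)$, so $a_n=0$ and $q^nu_n=p^nu_0$. As $\gcd(p,q)=1$, every power of $q$ divides $u_0$; so $u_0=0$, all $u_n$ vanish, and $\xi(p/q)^n$ is bounded, which is impossible for $\xi>0$. Thus $Z_{p/q}(0,\frac1p)=\emptyset$.

For a general arc of length $\frac1p$ the carries lie in an interval of length $1+\beta<2$, so two values are possible. Two values are not a contradiction in themselves: for $q=2$ they are all that Theorem~\ref{thm:long} needs. What the length $\frac1p$ restricts is the order in which the two values occur.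

\section{Arcs of length $1/p$ force balance}\label{sec:balance}

Suppose $s<x_n<s+\frac1p$ for all $n$ and rescale the arc to unit length, $y_n=p(x_n-s)\in(0,1)$. Then \eqref{eq:carry} becomes
\begin{equation}\label{eq:y}
y_n=a_n+\beta y_{n+1}+c,\qquad c=(q-p)s .
\end{equation}
This is where the length $\frac1p$ matters: $y_n$ lies in an open interval of length $1$, so it is determined by $y_{n+1}$, namely $y_n=\{\beta y_{n+1}+c\}$. Read backward, the orbit is the orbit of a map of the circle, and $a_n$ records the integer that is lost in the reduction modulo $1$. If $\beta$ were $1$, the map would be the rotation by $c$, and a sum of $N$ consecutive carries would differ from $-Nc$ by less than $1$. The argument for the rotation uses only that the lift $t\mapsto t+c$ to $\mathbb R$ is increasing and commutes with $t\mapsto t+1$. Our map has such a lift too.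

\begin{lemma}\label{lem:balance}
Suppose $\xi(p/q)^n=u_n+x_n$ with $u_n\in\mathbb Z$ and $s<x_n<s+\frac1p$ for all $n\ge0$. Then $a_n=qu_{n+1}-pu_n$ is balanced.
\end{lemma}

\begin{proof}
Let $F(t)=\lfloor t\rfloor+\beta\{t\}+c$. Then $F(t+1)=F(t)+1$, and $F$ is strictly increasing: on $[j,j+1)$, $j\in\mathbb Z$, it has slope $\beta>0$ and takes values below $j+\beta+c<F(j+1)$. The iterates $F^N$ inherit both properties. Since $y_{n+1}\in(0,1)$, equation \eqref{eq:y} says $F(y_{n+1})=y_n-a_n$. Therefore
\[
F^N(y_{n+N})=F^{N-1}(y_{n+N-1}-a_{n+N-1})=F^{N-1}(y_{n+N-1})-a_{n+N-1},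
\]
and by induction on $N$
\[
F^N(y_{n+N})=y_n-S_{n,N},\qquad S_{n,N}:=a_n+\dots+a_{n+N-1}.
\]
Now $F^N(0)<F^N(y_{n+N})<F^N(1)=F^N(0)+1$ and $0<y_n<1$, so
\begin{equation}\label{eq:blocksum}
-F^N(0)-1<S_{n,N}<-F^N(0)+1\qquad\text{for all }n .
\end{equation}
The bounds do not depend on $n$, and two integers in an open interval of length $2$ differ by at most $1$.
\end{proof}

The lemma needs the open arc: $F(1)$ is not $\beta+c$, and a closed interval of length $2$ may contain three integers. The endpoints are harmless because an orbit meets a given point of the circle only finitely often.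

\begin{lemma}\label{lem:finite}
Let $\xi\ne0$ and $x\in\mathbb R$. Then $\xi(p/q)^n\in x+\mathbb Z$ for only finitely many $n$.
\end{lemma}

\begin{proof}
Otherwise let $n_0$ be the first such index and $\eta=\xi(p/q)^{n_0}\neq0$. Then $\eta(p^l-q^l)/q^l\in\mathbb Z$ for infinitely many $l\ge1$. In particular $\eta=a/b$ with integers $a,b\neq0$, and $q^l\mid a(p^l-q^l)$. Since $p^l-q^l$ is coprime to $q$, we get $q^l\mid a$ for infinitely many $l$, which is impossible for $q\ge2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arc} from Theorem~\ref{thm:balanced}]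
Suppose $\xi(p/q)^n\in[s,s+\frac1p]+\mathbb Z$ for all large $n$. By Lemma~\ref{lem:finite}, applied to $x=s$ and $x=s+\frac1p$, there is $n_0$ such that $\xi(p/q)^n\in(s,s+\frac1p)+\mathbb Z$ for $n\ge n_0$. Replacing $\xi$ by $\xi(p/q)^{n_0}$ we may take $n_0=0$. Write $\xi(p/q)^n=u_n+x_n$ as in Lemma~\ref{lem:balance}. The carries are balanced, so $(u_n)$ is eventually periodic by Theorem~\ref{thm:balanced}, hence bounded. But $u_n=\xi(p/q)^n-x_n$ is unbounded, because $\xi\neq0$.
\end{proof}

\section{Reduction to Sturmian carries}\label{sec:sturm}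

Blocks of length $1$ show that a balanced sequence takes its values in $\{m,m+1\}$ for some integer $m$. Balanced $0$--$1$ sequences that are not eventually periodic, the \emph{Sturmian words}, have an explicit form.

\begin{theorem}[Morse--Hedlund; {\cite[Theorem 2.1.13]{Lot}}]\label{thm:MH}
Let $(b_n)_{n\ge0}$ be a $0$--$1$ sequence that is balanced and not eventually periodic. Then there are an irrational $\theta$ and a real $\rho$ such that $b_n=\lfloor(n+1)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor$ for all $n$, or $b_n=\lceil(n+1)\theta+\rho\rceil-\lceil n\theta+\rho\rceil$ for all $n$.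
\end{theorem}

As $\theta$ is irrational, $n\theta+\rho\in\mathbb Z$ for at most one $n$, and $\lceil t\rceil=\lfloor t\rfloor+1$ for $t\notin\mathbb Z$. So the two formulas agree from some index $n_0$ on. Deleting the first $n_0$ terms and replacing $\rho$ by $\rho+n_0\theta$, we may always use the first formula on a tail. The heart of the paper is the following statement.

\begin{proposition}\label{prop:key}
Let $p>q\ge2$ be coprime. There are no integers $u_n$ $(n\ge0)$, integer $m$, irrational $\theta$ and real $\rho$ such that
\begin{equation}\label{eq:mech}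
qu_{n+1}-pu_n=m+\lfloor(n+1)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor\qquad\text{for all }n\ge0 .
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:balanced} from Proposition~\ref{prop:key}]
Drop finitely many terms so that $(a_n)$ is balanced, with values in $\{m,m+1\}$. If $(a_n)$ were not eventually periodic, Theorem~\ref{thm:MH} applied to $a_n-m$ would put a tail in the form \eqref{eq:mech}. So $a_{n+l}=a_n$ for some $l\ge1$ and all $n\ge n_1$. Then $D_n=u_{n+l}-u_n$ satisfies $qD_{n+1}=pD_n$ for $n\ge n_1$, hence $q^kD_{n+k}=p^kD_n$. Since $\gcd(p,q)=1$, we get $q^k\mid D_n$ for all $k$, and $D_n=0$ for $n\ge n_1$.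
\end{proof}

\begin{remark}[The reduction loses nothing]\label{rem:converse}
Let $a_n$ be the right side of \eqref{eq:mech}. Then the numbers $x_n=\frac1p\sum_ka_{n+k}\beta^k$ do lie in an interval of length $\frac1p$. Indeed, with $\tau=\{n\theta+\rho\}$ and $f_k=\lfloor k\theta+\tau\rfloor$ we have $a_{n+k}=m+f_{k+1}-f_k$ and $f_0=0$, so summation by parts gives
\[
px_n=\frac m{1-\beta}+(1-\beta)\sum_{k\ge1}f_k\beta^{k-1},\qquad\lfloor k\theta\rfloor\le f_k\le\lfloor k\theta\rfloor+1,
\]
and $(1-\beta)\sum_{k\ge1}\beta^{k-1}=1$. So inequalities between real numbers cannot exclude Sturmian carries; only the integrality of the $u_n$ can. For $q=1$ it does not: $u_{n+1}=pu_n+a_n$ is an integer for any choice of the $a_n$, the proof of Lemma~\ref{lem:series} is unchanged, and every Sturmian word gives orbits $\xi p^n$ in an arc of length $\frac1p$.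
\end{remark}

What does integrality mean for $q\ge2$? Iterating $u_n=\beta u_{n+1}-a_n/p$ gives
\begin{equation}\label{eq:qadic}
u_0+\frac1p\sum_{0\le k<N}a_k\beta^k=\beta^Nu_N .
\end{equation}
Multiply by $p^N$: since $p$ is invertible modulo $q^N$, the block $a_0,\dots,a_{N-1}$ determines $u_0$ modulo $q^N$. For given $m$ and $\theta$ there are at most $N+1$ such blocks, because each of $f_1,\dots,f_N$ jumps once as $\tau$ runs through $[0,1)$. Moreover, by \eqref{eq:blocksum} the mean value $m+\theta$ of the carries depends only on $p,q,s$. So for a given arc at most $N+1$ of the $q^N$ residue classes remain possible for $u_0$, and one expects that no integer survives. The count does not prove this: it leaves room for a sparse set of exceptions. We must show that one series, which sums to $x_0$ in $\mathbb R$, cannot sum to the same rational integer $-u_0$ in $\mathbb Q_\ell$ for all primes $\ell\mid q$, as \eqref{eq:qadic} with $N\to\infty$ would require.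

\section{Shifting by a convergent denominator}\label{sec:shift}

In this section and the next two we suppose that \eqref{eq:mech} holds, and we let $a_n=qu_{n+1}-pu_n$. Replacing $\theta$ by $\{\theta\}$ and $m$ by $m+\lfloor\theta\rfloor$, we may assume $0<\theta<1$, so $a_n\in\{m,m+1\}$. Let $x_n$ and $\xi$ be as in Lemma~\ref{lem:series}:
\begin{equation}\label{eq:orbit}
u_n=\xi(p/q)^n-x_n,\qquad x_n\in\Bigl[\frac m{p-q},\frac{m+1}{p-q}\Bigr].
\end{equation}

\begin{lemma}\label{lem:nonzero}
$\xi\ne0$.
\end{lemma}

\begin{proof}
No tail of $(a_n)$ is constant, since $a_n+\dots+a_{n+N-1}$ differs from $N(m+\theta)$ by less than $1$ and $\theta\notin\mathbb Z$. Hence both values occur in the series for each $x_n$, and $x_n$ lies in the interior of the interval in \eqref{eq:orbit}. This open interval has length $\frac1{p-q}\le1$ and contains at most one integer. If $\xi=0$, then $x_n=-u_n$ is an integer for all $n$, so $(u_n)$ is constant, and so is $(a_n)$, a contradiction.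
\end{proof}

In the periodic case we compared $(u_n)$ with its shift by a period. A Sturmian word has no period, but it nearly agrees with its shift by $r$ when $r\theta$ is close to an integer. The best such $r$ come from the continued fraction of $\theta$. Let $\|t\|$ be the distance from $t$ to the nearest integer and $P_k/Q_k$ $(k\ge0)$ the convergents of $\theta$. We use the standard facts that $Q_k\le Q_{k+1}$, $Q_k\to\infty$, that $Q_k\theta-P_k>0$ for even $k$, and that
\begin{equation}\label{eq:best}
\|h\theta\|\ge\|Q_k\theta\|=|Q_k\theta-P_k|\qquad(k\ge1,\ 1\le h<Q_{k+1}).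
\end{equation}

Fix an even $k\ge2$ and put $r=Q_k$ and $\delta=Q_k\theta-P_k=\|Q_k\theta\|\in(0,1)$. All objects defined below depend on $k$, which will tend to infinity. Put
\[
e_n=\lfloor(n+r)\theta+\rho\rfloor-\lfloor n\theta+\rho\rfloor-P_k=\lfloor\{n\theta+\rho\}+\delta\rfloor\in\{0,1\}.
\]
Subtracting \eqref{eq:mech} at $n$ from \eqref{eq:mech} at $n+r$ gives
\begin{equation}\label{eq:shift}
a_{n+r}-a_n=e_{n+1}-e_n .
\end{equation}
We have $e_n=1$ exactly when $\{n\theta+\rho\}\in[1-\delta,1)$. Since $(n\theta+\rho)$ is dense modulo $1$, this happens infinitely often; let $i_1<i_2<\cdots$ be all the indices $n\ge0$ with $e_n=1$. We call them \emph{defects}.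

\begin{example}
Let $\theta=(\sqrt5-1)/2$, $\rho=0$, $m=0$. From $0.618<\theta<0.6181$, the values $\lfloor n\theta\rfloor$ for $n=0,\dots,14$ are $0,0,1,1,2,3,3,4,4,5,6,6,7,8,8$. The convergents are $\frac01,\frac11,\frac12,\frac23,\frac35,\frac58,\dots$; take $k=4$, $r=5$. Then
\[
a_0\cdots a_8=0101101\,01,\qquad a_5\cdots a_{13}=0101101\,10 .
\]
The word and its shift differ first by one transposition $01\to10$, at $n=7,8$, caused by the defect $i_1=8$.
\end{example}

The differences $D_n=u_{n+r}-u_n$ satisfy $qD_{n+1}-pD_n=e_{n+1}-e_n$ by \eqref{eq:shift}. Here an isolated defect disturbs the recursion twice, with opposite signs. A small correction, which amounts to summation by parts, merges the two disturbances into one. Put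
\[
G_n=qD_n-e_n=q(u_{n+r}-u_n)-e_n\in\mathbb Z .
\]

\begin{lemma}\label{lem:G}
Let $C=q|\xi|+q+1$. For every even $k\ge2$ the following hold.
\begin{enumerate}
\item[(a)] \emph{Recursion.} $qG_{n+1}=pG_n+(p-q)e_n$ for $n\ge0$, and for $N\ge0$
\begin{equation}\label{eq:G}
G_0+(1-\beta)\sum_{0\le n<N}e_n\beta^n=\beta^NG_N .
\end{equation}
\item[(b)] \emph{Gaps.} $i_{j+1}-i_j\ge Q_{k+1}\ge r$ for $j\ge1$; hence $i_{j+1}\ge jr$.
\item[(c)] \emph{Size.} $q|\xi|\bigl((p/q)^r-1\bigr)-q-1\le|G_n|\le C(p/q)^{n+r}$ for $n\ge0$.
\end{enumerate}
\end{lemma}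

\begin{proof}
(a) We have $G_{n+1}=qD_{n+1}-e_{n+1}=pD_n-e_n$. Hence $qG_{n+1}-pG_n=(pqD_n-qe_n)-(pqD_n-pe_n)=(p-q)e_n$. Dividing by $p$ and multiplying by $\beta^n$ gives $\beta^{n+1}G_{n+1}-\beta^nG_n=(1-\beta)e_n\beta^n$; sum over $0\le n<N$.

(b) If $n<n'$ are defects, then $\{n\theta+\rho\}$ and $\{n'\theta+\rho\}$ lie in a half-open interval of length $\delta$, so $\|(n'-n)\theta\|<\delta=\|Q_k\theta\|$. By \eqref{eq:best}, $n'-n\ge Q_{k+1}$.

(c) By \eqref{eq:orbit}, $G_n=q\xi(p/q)^n\bigl((p/q)^r-1\bigr)-q(x_{n+r}-x_n)-e_n$, and $|x_{n+r}-x_n|\le\frac1{p-q}\le1$.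
\end{proof}

By Lemma~\ref{lem:nonzero} and (c), $|G_n|\to\infty$ as $k\to\infty$, uniformly in $n$. Compare \eqref{eq:G} with \eqref{eq:qadic}: the dense series of carries has been replaced by a series with one term per defect, so with gaps of length at least $r$, at the price that the integer it represents at the primes dividing $q$ is now $-G_0$, of size about $(p/q)^r$.

\section{The case $p/q=3/2$ by divisibility}\label{sec:threehalves}

Between defects the recursion is $qG_{n+1}=pG_n$. If $e_n=0$ for $M\le n<N$, then $p^{N-M}G_M=q^{N-M}G_N$, so $q^{N-M}$ divides $G_M$. For large $k$ we have $G_M\neq0$, and Lemma~\ref{lem:G}(c) gives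
\begin{equation}\label{eq:run}
q^{N-M}\le|G_M|\le C(p/q)^{M+r}.
\end{equation}
A long run without defects is therefore impossible early in the sequence.

Let $p=3$, $q=2$. Since $(3/2)^5=243/32<8$, we have $3/2<2^{3/5}$. Put $\gamma=\log_2C$. The run $0\le n<i_1$ gives, by \eqref{eq:run},
\[
i_1\le\tfrac35r+\gamma ,
\]
so the first defect comes early. The run $i_1<n<i_2$ has $M=i_1+1$, $N=i_2$, and $N-M\ge r-1$ by Lemma~\ref{lem:G}(b). Thus
\[
r-1\le\tfrac35(i_1+1+r)+\gamma\le\tfrac35\cdot\tfrac85\,r+\tfrac85\gamma+\tfrac35=\tfrac{24}{25}r+\tfrac85\gamma+\tfrac35 .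
\]
This is false for large $r=Q_k$, which proves Proposition~\ref{prop:key} for $p/q=3/2$.

For general $p,q$ let $\lambda=\log(p/q)/\log q$, so that $p/q=q^\lambda$. The same two steps give $i_1\le\lambda r+O(1)$ and $r\le\lambda(1+\lambda)r+O(1)$, a contradiction when $\lambda(1+\lambda)<1$. The condition $p>q^2$ means $\lambda>1$, and then nothing is gained: the inequalities $i_1\le\lambda r+O(1)$ and $i_{j+1}-i_j\le\lambda(i_j+r)+O(1)$ that come from all the runs are satisfied by $i_j=jr$.

The weakness is that each run is weighed separately, against an integer $G_M$ that has grown with $M$. Identity \eqref{eq:G} promises more. With $N=i_{J+1}$ it reads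
\begin{equation}\label{eq:J}
G_0+(1-\beta)\sum_{j=1}^J\beta^{i_j}=\beta^NG_N,\qquad G_N\in\mathbb Z .
\end{equation}
The left side is divisible by $q^N$ with $N\ge Jr$, while its real size is only about $(p/q)^r=q^{\lambda r}$. For $J>\lambda$ this looks impossible. But the left side is not an integer, and clearing its denominator costs a factor $p^{i_J+1}$; by \eqref{eq:G} the result is $q^{i_J+1}G_{i_J+1}$, and we are back at \eqref{eq:run}. We need a tool for which the terms $\beta^{i_j}$, built from the primes dividing $pq$ only, cost nothing.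

\section{The general case by the Subspace Theorem}\label{sec:subspace}

The places $v$ of $\mathbb Q$ are $\infty$, with the usual absolute value, and the primes $\ell$, with $|\cdot|_\ell$ normalized by $|\ell|_\ell=1/\ell$. The product formula says $\prod_v|z|_v=1$ for $z\in\mathbb Q\setminus\{0\}$; for a positive integer $b$ it gives $\prod_{\ell\mid b}|b|_\ell=1/b$. For $x=(x_0,\dots,x_{d-1})\in\mathbb Q^d\setminus\{0\}$ put $|x|_v=\max_j|x_j|_v$ and $H(x)=\prod_v|x|_v$.

\begin{theorem}[Subspace Theorem, Schmidt--Schlickewei; {\cite[Theorem 7.2.2]{BG}}]\label{thm:subspace}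
Let $S$ be a finite set of places of $\mathbb Q$ containing $\infty$, let $d\ge2$ and $\varepsilon>0$. For each $v\in S$ let $L_{0,v},\dots,L_{d-1,v}$ be linearly independent linear forms in $d$ variables with rational coefficients. Then the $x\in\mathbb Q^d\setminus\{0\}$ with
\[
\prod_{v\in S}\prod_{j=0}^{d-1}\frac{|L_{j,v}(x)|_v}{|x|_v}<H(x)^{-d-\varepsilon}
\]
lie in finitely many proper subspaces of $\mathbb Q^d$.
\end{theorem}

If $|x|_v=1$ for all $v\notin S$, then $H(x)=\prod_{v\in S}|x|_v$, and multiplying by $H(x)^d$ turns the inequality into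
\begin{equation}\label{eq:subspace}
\prod_{v\in S}\prod_{j=0}^{d-1}|L_{j,v}(x)|_v<H(x)^{-\varepsilon}.
\end{equation}
This form fits \eqref{eq:J}. If a coordinate $x_j$ is an $S$-unit, that is, $|x_j|_v=1$ for $v\notin S$, and we take $L_{j,v}=x_j$ at every $v\in S$, its total contribution to the left side is $1$ by the product formula. Its denominator enters only through $H(x)^{\varepsilon}$, with $\varepsilon$ as small as we like. The forms and the dimension must not depend on $k$. This is why it matters that the gaps in Lemma~\ref{lem:G}(b) are at least $r$: a number $J$ of defects depending only on $p$ and $q$ carries $N$ far enough.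

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Keep the notation of Section~\ref{sec:shift}. Fix an integer $J\ge1$ with $q^J\ge(p/q)^2$, which is possible because $q\ge2$. For even $k\ge2$ put $N=i_{J+1}$. Lemma~\ref{lem:G}(b) gives $N\ge Jr$, so $N\to\infty$ with $k$, and by part (c)
\begin{equation}\label{eq:size}
|G_0|\le C(p/q)^r\le Cq^{Jr/2}\le Cq^{N/2}.
\end{equation}
Let $S$ consist of $\infty$ and the primes dividing $pq$, let $d=J+1$, and let
\[
x=x^{(k)}=(x_0,x_1,\dots,x_J)=(G_0,\beta^{i_1},\dots,\beta^{i_J});
\]
from here on $x_0,\dots,x_J$ denote these coordinates. For $v\in S$ and $1\le j\le J$ take $L_{j,v}=x_j$, and take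
\[
L_{0,v}=\begin{cases}x_0+(1-\beta)(x_1+\dots+x_J)&\text{if $v$ is a prime dividing $q$},\\ x_0&\text{if $v=\infty$ or $v$ is a prime dividing $p$}.\end{cases}
\]
The two cases are disjoint because $\gcd(p,q)=1$. For each $v$ the matrix of the forms is triangular with diagonal entries $1$, so the forms are independent. For $v\notin S$ we have $|x_0|_v\le1$ and $|x_j|_v=1$ for $j\ge1$, so $|x|_v=1$ and \eqref{eq:subspace} is the inequality to verify.

\emph{The product of the forms.} The forms with $j\ge1$ contribute $1$. For $\ell\mid q$, \eqref{eq:J} gives $L_{0,\ell}(x)=\beta^NG_N$; as $G_N$ is an integer and $|p|_\ell=1$ by coprimality, $|L_{0,\ell}(x)|_\ell\le|q|_\ell^N$, and the product over $\ell\mid q$ is at most $q^{-N}$. For $\ell\mid p$ we have $|G_0|_\ell\le1$. With \eqref{eq:size} at $v=\infty$,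
\[
\prod_{v\in S}\prod_{j=0}^J|L_{j,v}(x)|_v\le|G_0|\,q^{-N}\le Cq^{-N/2}.
\]

\emph{The height.} At $\infty$ we have $|x|_\infty\le Cq^{N/2}$, by \eqref{eq:size} and $\beta^{i_j}\le1\le C$. For $\ell\mid q$ all coordinates have $|x_j|_\ell\le1$. For $\ell\mid p$ we have $|x|_\ell=|p|_\ell^{-i_J}$, and the product over $\ell\mid p$ is $p^{i_J}\le p^N$. Hence $H(x)\le Cq^{N/2}p^N\le Cp^{2N}$.

Take $\varepsilon=\frac{\log q}{8\log p}$, so that $p^{2N\varepsilon}=q^{N/4}$ and $H(x)^{-\varepsilon}\ge C^{-\varepsilon}q^{-N/4}$. This exceeds $Cq^{-N/2}$ as soon as $q^{N/4}>C^{1+\varepsilon}$. So \eqref{eq:subspace} holds for all large even $k$. By Theorem~\ref{thm:subspace}, one proper subspace contains $x^{(k)}$ for infinitely many $k$: there are rationals $c_0,\dots,c_J$, not all zero and independent of $k$, such that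
\begin{equation}\label{eq:relation}
c_0G_0+\sum_{j=1}^Jc_j\beta^{i_j}=0\qquad\text{for infinitely many even }k .
\end{equation}

\emph{No such relation holds.} We read \eqref{eq:relation} in $\mathbb R$, where the coordinates of $x^{(k)}$ have very different sizes. If $c_0\ne0$, then $|c_0G_0|\le\sum_{j\ge1}|c_j|$ for infinitely many $k$, whereas $|G_0|\to\infty$ by Lemmas~\ref{lem:nonzero} and~\ref{lem:G}(c). If $c_0=0$, let $j_0$ be the least index with $c_{j_0}\ne0$ and divide \eqref{eq:relation} by $\beta^{i_{j_0}}$. Since $i_j-i_{j_0}\ge r$ for $j>j_0$,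
\[
0<|c_{j_0}|\le\beta^{r}\sum_{j>j_0}|c_j| ,
\]
and the right side tends to $0$ as $r=Q_k\to\infty$. Both cases are contradictory.
\end{proof}

This completes the proofs of Theorem~\ref{thm:balanced}, Theorem~\ref{thm:arc} and Corollary~\ref{cor:answer}. The size of $p$ relative to $q$ has entered only through the number $J$ of defects retained and through $\varepsilon$.

\begin{thebibliography}{9}

\bibitem{BG} Bombieri and Gubler, \emph{Heights in Diophantine Geometry}.

\bibitem{Lot} Lothaire, \emph{Algebraic Combinatorics on Words}.

\bibitem{CR} \emph{Number theory}, \texttt{https://comptes-rendus.\allowbreak academie-sciences.fr/\allowbreak mathematique/\allowbreak item/\allowbreak 10.1016/\allowbreak j.crma.2015.01.017.pdf}, doi:10.1016/j.crma.2015.01.017.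

\end{thebibliography}
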